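# Two numberings with equivalent completions and non-isomorphic segments

## 1. A two-element family and the c.e. many-one degrees

Let $\mathcal A=\{a,b\}$ with $a\neq b$. A *numbering* of $\mathcal A$ is a surjective map $\alpha:\mathbb N\to\mathcal A$. With only two values, $\alpha$ is the same thing as the set $\alpha^{-1}(b)$, which may be any set other than $\emptyset$ and $\mathbb N$. A numbering $\alpha$ is *reducible* to $\beta$, written $\alpha\le\beta$, if $\alpha(x)=\beta(f(x))$ for all $x$, for some total computable $f$. For two-element families this is many-one reducibility $\le_m$ of the sets $\alpha^{-1}(b)$ and $\beta^{-1}(b)$.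

Take the simplest numbering: $\alpha(1)=b$ and $\alpha(x)=a$ for $x\ne1$. Let $U(\langle e,x\rangle)=\varphi_e(x)$, where $\langle\cdot,\cdot\rangle$ is a computable bijective pairing. We build a new numbering $\alpha_a$ by letting $x$ name whatever $U(x)$ names under $\alpha$, and by giving the default value $a$ when $U(x)$ diverges. So
$$\alpha_a(x)=b\iff x\in H,\qquad H=\{x:U(x)\downarrow=1\}.$$
The set $H$ is c.e. If $W$ is any c.e. set, choose $e$ with $\varphi_e(x)=1$ for $x\in W$ and $\varphi_e(x)\uparrow$ otherwise; then $x\mapsto\langle e,x\rangle$ reduces $W$ to $H$. So $H$ is $m$-complete among c.e. sets.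

Which numberings lie between $\alpha$ and $\alpha_a$? If $\mu\le\alpha_a$, then $\mu^{-1}(b)\le_m H$, so $\mu^{-1}(b)$ is c.e. Conversely, let $B=\mu^{-1}(b)$ be c.e. with $\emptyset\ne B\neq\mathbb N$. Then $B\le_mH$; and $\{1\}\le_mB$, by sending $1$ to a fixed element of $B$ and every other number to a fixed element outside $B$. So the segment from $\alpha$ to $\alpha_a$ consists of all c.e. $m$-degrees except those of $\emptyset$ and $\mathbb N$.

What is just above the bottom of this segment? Let $M$ be a *maximal set*: $M$ is c.e. and coinfinite, and for every c.e. $V$ either $V\setminus M$ or $\mathbb N\setminus(V\cup M)$ is finite. Such sets exist (Friedberg 1958). $M$ is not computable: otherwise $\overline M=\mathbb N\setminus M$ would be an infinite computable set, and we could split it into two infinite computable halves, one of which, taken as $V$, violates maximality. So the degree of $M$ is strictly above the bottom. Now let $X\le_mM$ via $j$, with $\emptyset\neq X\ne\mathbb N$, and let $V=j(\mathbb N)$.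

* If $V\setminus M$ is finite, then $x\in X$ iff $j(x)\notin V\setminus M$, so $X$ is computable and lies at the bottom.
* If $\mathbb N\setminus(V\cup M)$ is finite, then $M\le_mX$: given $x'$ outside this finite set, wait until $x'$ is enumerated into $M$ (then output a fixed element of $X$) or some $x$ with $j(x)=x'$ is found (then output $x$). The finitely many other $x'$ are not in $M$ and are sent to a fixed element outside $X$.

So nothing lies strictly between the bottom and the degree of $M$: the least element of the segment has a *minimal cover*.

Other numberings have the same completion. Let $\beta$ be a numbering of $\{a,b\}$ with $B=\beta^{-1}(b)$. If $\beta_a\equiv\alpha_a$, then $B$ is c.e., since $\beta\le\beta_a$ (send $x$ to $\langle e,x\rangle$ with $\varphi_e=\mathrm{id}$). Conversely, if $B$ is c.e., then $\beta_a^{-1}(b)=U^{-1}(B)$ is c.e., so $\beta_a\le\alpha_a$. Also $\alpha\le\beta$, via some computable $f$; choosing $e$ with $\varphi_e\simeq fU$, we see that $x\mapsto\langle e,x\rangle$ reduces $\alpha_a$ to $\beta_a$. So $\beta_a\equiv\alpha_a$. The segment from $\beta$ to $\beta_a$ is now the part of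 the c.e. $m$-degrees above $B$. When two numberings have the same completion, the segments below it share their top but start at different places. Do they have to look alike?

## 2. Completions, segments, and the statement

Let $\mathcal A$ be a set. Numberings of $\mathcal A$ and the relation $\alpha\le\beta$ are defined as above. We write $\alpha\equiv\beta$ if $\alpha\le\beta$ and $\beta\le\alpha$, and $\alpha<\beta$ if $\alpha\le\beta$ but $\beta\not\le\alpha$. We use $\le$, and the operation $\oplus$ below, also for maps $\mathbb N\to\mathcal A$ that need not be onto.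

**Definition (join, segment).** $(\alpha\oplus\beta)(2x)=\alpha(x)$ and $(\alpha\oplus\beta)(2x+1)=\beta(x)$. This induces the least upper bound in the ordered set of degrees ($\equiv$-classes) of numberings, which is therefore an upper semilattice. For $\gamma\le\delta$ the *segment* $[\gamma,\delta]$ is the set of degrees of numberings $\mu$ of $\mathcal A$ with $\gamma\le\mu\le\delta$, with the induced order.

**Definition (complete, Mal'tsev).** A numbering $\alpha$ is *complete with respect to* $a\in\mathcal A$ if for every partial computable $f$ there is a total computable $g$ with $\alpha g(x)=\alpha f(x)$ if $f(x)\downarrow$, and $\alpha g(x)=a$ otherwise. It is *incomplete* if it is complete with respect to no element of $\mathcal A$.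

**Definition (completion).** $\alpha_a(x)=\alpha(U(x))$ if $U(x)\downarrow$, and $\alpha_a(x)=a$ otherwise.

We fix $U(\langle e,x\rangle)=\varphi_e(x)$. Another universal function $U'$ (one such that every partial computable function is $U'j$ with $j$ total computable) gives an equivalent completion, since $U=U'j$ and $U'=Uj'$ for suitable $j,j'$.

For example, the numbering $\alpha$ of Section 1 is incomplete. If it were complete with respect to $a$, then taking $f=U$ in the definition would give $\alpha_a\le\alpha$, and $H$ would be computable. With respect to $b$, the same choice would give $\alpha_b\le\alpha$, and $\{x:U(x)\downarrow\neq1\}=\alpha_b^{-1}(a)$ would be computable; but every c.e. set reduces to it, by the argument given for $H$ with the output $1$ replaced by $0$.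

**A convention used throughout.** Let $\mathcal P$ be the set of unary partial computable (p.c.) functions. For $f\in\mathcal P$ write $f(x)=\bot$ if $f(x)\uparrow$, and for every numbering $\gamma$ put $\gamma(\bot)=a$. Then $\gamma f$ is a total map $\mathbb N\to\mathcal A$ for each $f\in\mathcal P$, and $\gamma_a=\gamma U$.

**Fact 1.** For a map $\mu:\mathbb N\to\mathcal A$: $\mu\le\gamma_a$ if and only if $\mu=\gamma f$ for some $f\in\mathcal P$.

*Proof.* If $\mu=\gamma_aj$ with $j$ total computable, then $\mu=\gamma(Uj)$. Conversely $\gamma\varphi_e(x)=\gamma_a(\langle e,x\rangle)$. $\square$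

**Fact 2.** (a) $\alpha\le\alpha_a$. (b) $\alpha_a$ is complete with respect to $a$. (c) If $\alpha\le\beta$, then $\alpha_a\le\beta_a$. (d) $\alpha\equiv\alpha_a$ iff $\alpha$ is complete with respect to $a$.

*Proof.* (a) Fact 1 with $f=\mathrm{id}$. (b) Given $f\in\mathcal P$, let $\varphi_e\simeq Uf$ and $g(x)=\langle e,x\rangle$. Then $\alpha_ag(x)=\alpha(Uf(x))$, which is $\alpha_a(f(x))$ if $f(x)\downarrow$ and $a$ otherwise. (c) If $\alpha=\beta j$, then $\alpha_a=\alpha U=\beta(jU)\le\beta_a$ by Fact 1. (d) If $\alpha$ is complete with respect to $a$, the definition with $f=U$ gives $g$ with $\alpha g=\alpha_a$, so $\alpha_a\le\alpha$. Conversely let $\alpha=\alpha_aj$ and $\alpha_a=\alpha l$. Given $f\in\mathcal P$, apply (b) to $jf$: there is $g$ with $\alpha_ag(x)=\alpha_ajf(x)=\alpha f(x)$ if $f(x)\downarrow$, and $a$ otherwise. Then $lg$ is the function required for $\alpha$. $\square$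

The question, from "Completion of numberings", http://www.math.uni.wroc.pl/~pkowa/slides/badaev.pdf, is whether the following holds.

**Conjecture.** If $\alpha_a\equiv\beta_a$ for incomplete numberings $\alpha$ and $\beta$ (of the same family $\mathcal A$, with $a\in\mathcal A$), then $[\alpha,\alpha_a]$ and $[\beta,\beta_a]$ are isomorphic upper semilattices.

It is false for every countable family with at least two elements and every $a$. (If $|\mathcal A|=1$, the only numbering is complete and the conjecture is vacuous.)

**Theorem 3.** Let $\mathcal A$ be countable, $|\mathcal A|\ge2$, $a\in\mathcal A$. There are incomplete numberings $\gamma\le\beta$ of $\mathcal A$ with $\gamma_a\equiv\beta_a$ such that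

* (1) in $[\gamma,\gamma_a]$ the least element has no minimal cover: for every $\mu\in[\gamma,\gamma_a]$ with $\mu\not\le\gamma$ there is $\nu$ with $\gamma<\nu<\mu$;
* (2) in $[\beta,\beta_a]$ the least element has a minimal cover.

An isomorphism of upper semilattices is an order isomorphism, so it preserves the least element and its minimal covers. Hence $[\gamma,\gamma_a]\not\cong[\beta,\beta_a]$. The segments are not even elementarily equivalent as partial orders, because "the least element has a minimal cover" is a first-order sentence.

**The obvious map.** For $\gamma\le\beta$ with $\gamma_a\equiv\beta_a$, someone trying to prove the conjecture would look at $\mu\mapsto\mu\oplus\beta$ from $[\gamma,\gamma_a]$ to $[\beta,\beta_a]$. It lands in $[\beta,\beta_a]$, since $\mu\le\gamma_a\equiv\beta_a$ and $\beta\le\beta_a$. It preserves joins, and it is onto, since $\nu\oplus\beta\equiv\nu$ for $\nu\ge\beta$. It stops at injectivity: if $\gamma<\beta$, then $\gamma$ and $\beta$ both go to $\beta$. So whatever lies between $\gamma$ and $\beta$ is lost, and that is where we shall put the difference.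

## 3. Maximal sets produce minimal covers

We first extract what the computation of Section 1 really proves.

**Lemma 4.** Let $\beta$ be a numbering of $\mathcal A$, $M$ a maximal set, and $\kappa\in\mathcal P$ with domain $M$. If $\beta\kappa\not\le\beta$, then $\mu=\beta\oplus\beta\kappa$ is a minimal cover of $\beta$ in $[\beta,\beta_a]$.

*Proof.* By Fact 1, $\beta\kappa\le\beta_a$, so $\mu\in[\beta,\beta_a]$, and $\beta<\mu$ by hypothesis. Recall that $\beta\kappa(x)=a$ for $x\notin M$. Let $\beta\le\nu\le\mu$, say $\nu=\mu j$ with $j$ total computable, and put $V=\{x':\exists x\; j(x)=2x'+1\}$, a c.e. set.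

*If $V\setminus M$ is finite, then $\nu\le\beta$.* Given $x$: if $j(x)$ is even, then $\nu(x)=\beta(j(x)/2)$, and we output $j(x)/2$. If $j(x)=2x'+1$, then $\nu(x)=\beta\kappa(x')$. If $x'$ lies in the finite set $V\setminus M$, this value is $a$, and we output a fixed $\beta$-index of $a$. Otherwise $x'\in M$, so $\kappa(x')$ converges and we output it.

*If $\mathbb N\setminus(V\cup M)$ is finite, then $\beta\kappa\le\nu$.* Let $l$ be total computable with $\beta=\nu l$. Given $x'$ outside this finite set, wait until $x'\in M$ is seen, and then output $l(\kappa(x'))$; or until some $x$ with $j(x)=2x'+1$ is found, and then output $x$, which is correct as $\nu(x)=\mu(2x'+1)=\beta\kappa(x')$. For the finitely many remaining $x'$ we have $x'\notin M$ and $\beta\kappa(x')=a$, and we output a fixed $\nu$-index of $a$. Since also $\beta\le\nu$, we get $\mu\le\nu$.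

By maximality one of the two cases holds, so $\nu\equiv\beta$ or $\nu\equiv\mu$. $\square$

In Section 1 we had $\beta=\alpha$ and $\kappa(x)=1$ for $x\in M$.

Read backwards, Lemma 4 tells us what $\gamma$ must do. If $\gamma$ satisfies (1), then $\gamma\kappa\le\gamma$ for *every* p.c. function $\kappa$ whose domain is a maximal set. So $\gamma$ has to absorb many p.c. functions, where "absorb $f$" means $\gamma f\le\gamma$. It cannot absorb all of them: absorbing $U$ means $\gamma_a=\gamma U\le\gamma$, and $\gamma$ is then complete. The plan is to absorb every $f$ that can be absorbed safely, and, for every other $f$, to find a $\nu$ strictly between $\gamma$ and any $\mu\equiv\gamma f$ in the segment.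

## 4. Four properties of $\gamma$ that suffice

Let $K=\{e:\varphi_e(e)\downarrow\}$. Call $\{\langle d,y\rangle:y\in\mathbb N\}$ *column* $d$. Put $\bar n=\langle0,n\rangle$ and
$$f_0(n)=\bar n\ \text{ if }n\in K,\qquad f_0(n)=\bot\ \text{ if }n\notin K .$$
This is the one function that $\gamma$ must never absorb. Fix a maximal set $M$ and a p.c. function $k$ with domain $M$, to be chosen in Lemma 9, and put $t=f_0\circ k\in\mathcal P$, with $t(x)=\bot$ for $x\notin M$. We shall take
$$\beta=\gamma\oplus\gamma f_0 .$$
The reason for this choice is that $\gamma t$ fits Lemma 4 over $\beta$: for $x\in M$ we have $\gamma t(x)=\gamma f_0(k(x))=\beta(2k(x)+1)$, and for $x\notin M$, $\gamma t(x)=a$. So $\gamma t=\beta\kappa$ with $\kappa(x)=2k(x)+1$, whose domain is $M$. Over $\gamma$ itself this fails, since $t$ has domain $k^{-1}(K)$.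

**Lemma 5.** If a numbering $\delta=\alpha_0\oplus\alpha_1$ is complete with respect to some $b$, then $\delta\le\alpha_0$ or $\delta\le\alpha_1$.

*Proof.* Let $g$ be total computable with $\delta g(n)=\delta U(n)$ whenever $U(n)\downarrow$. By the recursion theorem with parameters there is a computable $e(x,y)$ such that, with $n(x,y)=\langle e(x,y),0\rangle$,
$$U(n(x,y))=\varphi_{e(x,y)}(0)=\begin{cases}x&\text{if }g(n(x,y))\text{ is even},\\ y&\text{if }g(n(x,y))\text{ is odd.}\end{cases}$$
So $\delta g(n(x,y))$ is $\delta(x)$ in the even case and $\delta(y)$ in the odd case. Suppose that for some $y$ all $g(n(x,y))$, $x\in\mathbb N$, are even. Fix this $y$; then $\delta(x)=\delta g(n(x,y))=\alpha_0(g(n(x,y))/2)$ for all $x$, so $\delta\le\alpha_0$. Otherwise, given $y$, search for $x$ with $g(n(x,y))$ odd; then $\delta(y)=\alpha_1((g(n(x,y))-1)/2)$, so $\delta\le\alpha_1$. $\square$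

**Proposition 6.** Let $\gamma$ be a numbering of $\mathcal A$ such that

* (R1) for no $z\in\mathbb N\cup\{\bot\}$ and total computable $h$ do we have $\gamma h(n)=\gamma(\bar n)$ for all $n\in K$ and $\gamma h(n)=\gamma(z)$ for all $n\notin K$;
* (R2) $\gamma\neq\gamma f_0h$ for every total computable $h$;
* (R3) $\gamma t\not\le\gamma\oplus\gamma f_0$;
* (R4) for every $f\in\mathcal P$, either $\gamma f\le\gamma$, or there is a total computable $\rho$ with $\gamma f\rho\not\le\gamma$ and $\gamma f\not\le\gamma\oplus\gamma f\rho$.

Then $\gamma$ and $\beta=\gamma\oplus\gamma f_0$ are as in Theorem 3.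

*Proof.* *$\gamma$ is incomplete, and $\gamma f_0\not\le\gamma$.* Suppose $\gamma$ is complete with respect to $b$, and let $b=\gamma(z)$, $z\in\mathbb N$. Completeness applied to $f_0$ gives a total computable $h$ that violates (R1) for $z$. A reduction $h$ of $\gamma f_0$ to $\gamma$ violates (R1) for $z=\bot$.

*$\beta$ is incomplete.* Otherwise Lemma 5 gives $\beta\le\gamma$ or $\beta\le\gamma f_0$. The first implies $\gamma f_0\le\gamma$, which is false. The second implies $\gamma\le\gamma f_0$, against (R2).

*$\gamma_a\equiv\beta_a$.* We have $\gamma\le\beta$, and $\beta\le\gamma_a$ because $\gamma$ and $\gamma f_0$ are both $\le\gamma_a$ by Fact 1. By Fact 2, $\gamma_a\le\beta_a\le(\gamma_a)_a\equiv\gamma_a$, the last equivalence because $\gamma_a$ is complete with respect to $a$.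

*(1).* Let $\gamma\le\mu\le\gamma_a$ and $\mu\not\le\gamma$. By Fact 1, $\mu=\gamma f$ with $f\in\mathcal P$. Take $\rho$ from (R4) and let $\nu=\gamma\oplus\gamma f\rho$, a numbering of $\mathcal A$. Then $\gamma\le\nu$, and $\nu\le\mu$ since $\gamma\le\mu$ and $\gamma f\rho=\mu\rho$. By (R4), $\nu\not\le\gamma$ and $\mu\not\le\nu$. So $\gamma<\nu<\mu$.

*(2).* As computed above, $\gamma t=\beta\kappa$ with $\kappa(x)=2k(x)+1$, a p.c. function with domain $M$. By (R3), $\beta\kappa\not\le\beta$. Lemma 4 gives a minimal cover of $\beta$ in $[\beta,\beta_a]$. $\square$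

The rest of the lecture constructs a $\gamma$ with (R1)–(R4).

## 5. Columns that copy, paths, and conditions

**Step 1: How absorption is arranged.** To make $\gamma f\le\gamma$ we reserve a column $c$ and insist on $\gamma(\langle c,y\rangle)=\gamma(f(y))$ for all $y$; then $y\mapsto\langle c,y\rangle$ is the reduction. The element $f(y)$ may lie in a reserved column again, so to find a value we have to follow a path. Column $0$ is never reserved; its elements $\bar n$ stay free for diagonalization.

**Definition (paths).** Let $\sigma$ be a partial function from $\mathbb N\setminus\{0\}$ to $\mathcal P$. The *$\sigma$-path* of $z\in\mathbb N$ is $z=z_0,z_1,\dots$, where for $z_i=\langle d,y\rangle$ with $d\in\mathrm{dom}\,\sigma$ and $\sigma(d)(y)\downarrow$ we put $z_{i+1}=\sigma(d)(y)$; otherwise the path stops at $z_i$. If it stops at $z_i$ with column $\notin\mathrm{dom}\,\sigma$, it *ends in the terminal* $z_i$. If it stops at $\langle d,y\rangle$ with $d\in\mathrm{dom}\,\sigma$ and $\sigma(d)(y)\uparrow$, it *dies at column* $d$. Otherwise it is infinite, possibly eventually cyclic. Two paths *meet* if they share an element.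

*Example.* Let $\mathrm{dom}\,\sigma=\{1\}$ and let $\sigma(1)$ map $0\mapsto\bar5$, $1\mapsto\langle1,0\rangle$, $2\mapsto\langle1,2\rangle$, $3\mapsto\langle2,0\rangle$, and diverge on $y\ge4$. The path of $\langle1,1\rangle$ is $\langle1,1\rangle,\langle1,0\rangle,\bar5$ and ends in the terminal $\bar5$. The path of $\langle1,2\rangle$ is infinite (a loop). That of $\langle1,3\rangle$ ends in the terminal $\langle2,0\rangle$, and it will be prolonged if column $2$ is reserved later. That of $\langle1,4\rangle$ dies at column $1$.

The next element is determined by the current one. So a path that stops has no repetitions, and two paths that meet coincide from a shared element on. Hence meeting is an equivalence relation on infinite paths: if the path of $z'$ shares $u$ with that of $z$ and $u'$ with that of $z''$, then whichever of $u,u'$ occurs later on the path of $z'$ lies on all three. For finite $\sigma$ the set of elements on the $\sigma$-path of $z$ is c.e., uniformly in $z$. If $\sigma\subseteq\tau$, the $\sigma$-path of $z$ is an initial segment of its $\tau$-path; dead paths and infinite paths do not change, and neither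 do paths ending in column $0$.

**Step 2: Finite information about $\gamma$.** A finite stage of the construction should fix finitely many reserved columns, finitely many columns that must not be reserved, and finitely many values of $\gamma$, and it should do so in a way that no later stage can upset.

**Definition (condition).** A *system* is a finite partial function $\pi$ from $\mathbb N\setminus\{0\}$ to $\mathcal P$. A *condition* is $p=(\pi,E,v)$, where

* $\pi$ is a system;
* $E\subseteq\mathbb N$ is finite, $0\in E$, $E\cap\mathrm{dom}\,\pi=\emptyset$;
* $v$ is a finite partial function $\mathbb N\to\mathcal A$ such that each $z\in\mathrm{Dom}\,v$ either has column in $E$ (so it is a $\pi$-terminal) or has an infinite $\pi$-path, and $v(z)=v(z')$ whenever $z,z'\in\mathrm{Dom}\,v$ have meeting infinite $\pi$-paths.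

$p'\le p$ ("$p'$ extends $p$") means $\pi\subseteq\pi'$, $E\subseteq E'$, $v\subseteq v'$.

**Definition (values).** $\mathrm{val}_p(\bot)=a$, and $\mathrm{val}_p(u)=a$ if the $\pi$-path of $u$ dies. If the path ends in a terminal $w\in\mathrm{Dom}\,v$, then $\mathrm{val}_p(u)=v(w)$. If it is infinite and meets the $\pi$-path of some $w\in\mathrm{Dom}\,v$ having an infinite $\pi$-path, then $\mathrm{val}_p(u)=v(w)$; this does not depend on $w$, by the last clause on $v$ and transitivity of meeting. Otherwise $\mathrm{val}_p(u)$ is undefined.

In the example, take $p=(\sigma,\{0\},v)$ with $v(\bar5)=b$ only. Then $\langle1,1\rangle$ has value $b$, $\langle1,4\rangle$ has value $a$, and $\langle1,2\rangle,\langle1,3\rangle$ have no value yet.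

*A defined value is preserved under extension.* If $p'\le p$, then dead and infinite $\pi$-paths are also the $\pi'$-paths. A terminal $w\in\mathrm{Dom}\,v$ has a finite path, so its column is in $E\subseteq E'$, and it remains a $\pi'$-terminal.

**Definition ($\sim_p$).** For $u,u'\in\mathbb N\cup\{\bot\}$ let $u\sim_pu'$ iff either both values are defined and equal, or both are undefined and the $\pi$-paths end in the same terminal or are both infinite and meet.

This is an equivalence relation. Its meaning is that $p$ with the present $\pi$ forces equal values, as the next lemma shows.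

**Lemma 7.** If $u\not\sim_pu'$, there is $p'\le p$ with the same $\pi$ such that $\mathrm{val}_{p'}(u)$ and $\mathrm{val}_{p'}(u')$ are defined and different.

*Proof.* First, if $\mathrm{val}_p(u)$ is undefined and $b\in\mathcal A$, we can give $u$ the value $b$. If the $\pi$-path of $u$ ends in a terminal $w$, then $w\notin\mathrm{Dom}\,v$ and the column of $w$ is not in $\mathrm{dom}\,\pi$; add this column to $E$ and put $v(w)=b$. If the path is infinite, it meets no infinite $\pi$-path of an element of $\mathrm{Dom}\,v$; put $v(u)=b$. In both cases the result is a condition, and only elements $\sim_pu$ obtain a new value.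

Now, if both values are defined, they are different, and $p'=p$ works. If exactly one is undefined, assign to it a value different from the other. If both are undefined, assign some value to $u$; since $u'\not\sim_pu$, the value of $u'$ is still undefined, and we assign a different value to $u'$. We used $|\mathcal A|\ge2$. $\square$

## 6. Self-reductions of $K$ and a function on a maximal set

**Step 3: Thinning out $K$.** Later we shall have reductions that work for all $n$ outside some c.e. set of errors, and we want to repair them by precomposition. Let $\mathcal R$ be the set of injective total computable $r$ with $r^{-1}(K)=K$. It is closed under composition and contains $\mathrm{id}$.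

**Lemma 8.** (a) There are $e_0,e_1\in\mathcal R$ with disjoint ranges. (b) If $C$ is c.e. and $C\cap K$ is finite, there is $r\in\mathcal R$ with $r(\mathbb N)\cap C=\emptyset$.

*Proof.* (a) By the s-m-n theorem and padding there is an injective computable $p(x,i)$ with $\varphi_{p(x,i)}(y)\simeq\varphi_x(x)$ for all $y$. Then $p(x,i)\in K$ iff $x\in K$. Put $e_i(x)=p(x,i)$.

(b) The $2^l$ compositions of length $l$ of $e_0,e_1$ belong to $\mathcal R$ and have pairwise disjoint ranges. If $2^l>|C\cap K|$, one of them, $r_1$, has range disjoint from $C\cap K$. Put $C_1=r_1^{-1}(C)$, a c.e. set. If $x\in C_1\cap K$, then $r_1(x)\in C\cap K$, which is impossible; so $C_1\cap K=\emptyset$.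

It remains to avoid $C_1$ altogether, and here we use self-reference. Let $S$ be an injective computable function with $\varphi_{S(u,x)}(y)\simeq\varphi^{(3)}_u(u,x,y)$. Let $u$ be an index of a p.c. function that on $(w,x,y)$ halts iff $x\in K$ or $S(w,x)\in C_1$. Put $r_2(x)=S(u,x)$. Then $\varphi_{r_2(x)}$ is total if $x\in K$ or $r_2(x)\in C_1$, and empty otherwise. If $r_2(x)\in C_1$, then $\varphi_{r_2(x)}$ is total, so $r_2(x)\in K$, contradicting $C_1\cap K=\emptyset$. So $r_2(x)\notin C_1$ for all $x$, and therefore $r_2(x)\in K$ iff $x\in K$. Hence $r_2\in\mathcal R$, and $r=r_1r_2$ is as required, since $r(x)\in C$ would mean $r_2(x)\in C_1$. $\square$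

**Step 4: The choice of $k$.** For (R3) we need a $k$ that takes every value on every computable set that almost contains $\overline M$. For sets, $X\subseteq^*Y$ means that $X\setminus Y$ is finite. By maximality with $V=P$, every computable $P$ satisfies $\overline M\subseteq^*P$ or $\overline M\subseteq^*\mathbb N\setminus P$. Further, $M$ is *simple*: $\overline M$ has no infinite c.e. subset. For such a subset would contain an infinite computable set, and splitting this into two infinite computable halves $V_0,V_1$ we would have $V_0\setminus M=V_0$ infinite and $\mathbb N\setminus(V_0\cup M)\supseteq V_1$ infinite. In particular $M$ is infinite.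

**Lemma 9.** There is a p.c. $k$ with domain $M$ such that for every computable $P$ with $\overline M\subseteq^*P$ and every $n$ there is $x\in M\cap P$ with $k(x)=n$.

*Proof.* Let $x_0,x_1,\dots$ be a computable enumeration of $M$ without repetition. Define $k(x_s)$ by recursion on $s$. Look for the least number $\langle e,n\rangle\le s$ such that $x_s\in W_{e,s}$ and there is no $s'<s$ with $x_{s'}\in W_{e,s'}$ and $k(x_{s'})=n$. If it exists, put $k(x_s)=n$ and say that $\langle e,n\rangle$ is *chosen at $s$*; if not, put $k(x_s)=0$. Each number is chosen at most once, because after being chosen it is no longer eligible.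

Let $P=W_e$ with $\overline M\subseteq^*P$. We claim that $x_s\in W_{e,s}$ for infinitely many $s$. Suppose not. The c.e. set $V=\{x:\exists s\;x\in W_{e,s}\setminus\{x_0,\dots,x_s\}\}$ contains $W_e\setminus M$. If $x\in V\cap M$, then $x=x_{s'}$ and $x\in W_{e,s}$ for some $s<s'$, so $x_{s'}\in W_{e,s'}$. By assumption there are only finitely many such $s'$, so $V\cap M$ is finite. Then $V\setminus M=W_e\setminus M$ is a c.e. subset of $\overline M$, infinite because $\overline M\subseteq^*W_e$; this contradicts simplicity.

Now fix $n$ and suppose that $k(x_s)\ne n$ for all $s$ with $x_s\in W_{e,s}$. At each of these infinitely many $s$ with $s\ge\langle e,n\rangle$ the number $\langle e,n\rangle$ is eligible, so it or a smaller number is chosen. Since each number is chosen at most once, $\langle e,n\rangle$ itself is chosen at some such $s$, and then $k(x_s)=n$, a contradiction. $\square$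

We fix this $k$ and $t=f_0\circ k$.

## 7. Which systems can be extended safely

**Step 5: Find the right notion of a safe system.** We must be able to satisfy (R1) at every later stage. What could prevent this? For instance, reserving column $c$ for $f_0$ would give $\gamma f_0\le\gamma$. The first definition one would try is: $\pi$ is *directly bad* if there is a total computable $h$ such that the $\pi$-path of $h(n)$ ends in $\bar n$ for $n\in K$ and dies for $n\notin K$; and we absorb $f$ at $c$ unless $\pi\cup\{(c,f)\}$ is directly bad.

Here is where this definition stops working. Suppose $\pi\cup\{(c,f)\}$ is directly bad via $h$. We then do not reserve $c$, and we want $\gamma f$ to have something strictly between it and $\gamma$, so among other things we want certain reductions of (parts of) $\gamma f$ to $\gamma$ to fail. Suppose that at a later condition with system $\pi'$ such a reduction is forced: $f(y)\sim g(y)$ with $g$ computable. To contradict the safety of $\pi'$ we would like a total computable $h'$ that makes $\pi'$ directly bad. The $\pi'$-path of $h(n)$ may run into an element $\langle c,y\rangle$ and stop there,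 as $c\notin\mathrm{dom}\,\pi'$; in this case we would like to continue from $g(y)$. But whether the path ever reaches column $c$ is only a c.e. event, and $h'(n)$ would have to be computed without knowing its outcome. What we do have is the system $\pi'\cup\{(c,g)\}$, with an *additional* column.

So the definition has to admit additional columns from the start. It cannot admit deaths in them: with the single extra column $d$ filled by $f_0$ and $h(n)=\langle d,n\rangle$, every system without column $d$ would be bad.

**Definition (good, bad).** A system $\pi$ is *bad* if there are a finite $F\subseteq\mathbb N\setminus(\mathrm{dom}\,\pi\cup\{0\})$, $s:F\to\mathcal P$, $r\in\mathcal R$ and a total computable $h$ such that for all $n$: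

* if $n\in K$, the $(\pi\cup s)$-path of $h(n)$ ends in the terminal $\overline{r(n)}$;
* if $n\notin K$, the $(\pi\cup s)$-path of $h(n)$ dies at a column in $\mathrm{dom}\,\pi$.

$(F,s,r,h)$ is a *witness*. Otherwise $\pi$ is *good*.

*Examples.* The empty system is good: since $K\neq\mathbb N$, some path would have to die at a column in $\emptyset$. Every $\pi\cup\{(c,f_0)\}$ with $c\notin\mathrm{dom}\,\pi\cup\{0\}$ is bad, with $F=\emptyset$, $r=\mathrm{id}$, $h(n)=\langle c,n\rangle$. Let $f(n)=\langle2,n\rangle$ for $n\in K$ and $f(n)\uparrow$ otherwise. The system $\{(1,f)\}$ is bad, with $F=\{2\}$, $s(2)(n)=\bar n$, $r=\mathrm{id}$, $h(n)=\langle1,n\rangle$. It is not directly bad: the only paths that die start in column $1$, the only paths that end in column $0$ start there, so a suitable $h$ would decide $K$.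

The function $r$ gives us room to pass to parts of $K$ and to ignore errors:

**Lemma 10.** If, for some $F,s,r,h$ as above, the two clauses hold for all $n\notin C$, where $C$ is c.e. and $C\cap K$ is finite, then $\pi$ is bad.

*Proof.* By Lemma 8(b) take $r'\in\mathcal R$ with range disjoint from $C$. Then $(F,s,rr',hr')$ is a witness: $r'(n)\notin C$ for all $n$, and $r'(n)\in K$ iff $n\in K$. $\square$

**Step 6: Good systems leave room for (R1).**

**Lemma 11.** Let $p=(\pi,E,v)$ be a condition with $\pi$ good, $z\in\mathbb N\cup\{\bot\}$, $h$ total computable. There is $n$ such that $n\in K$ and $h(n)\not\sim_p\bar n$, or $n\notin K$ and $h(n)\not\sim_pz$.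

*Proof.* Suppose not. Let $D$ be the c.e. set of elements on $\pi$-paths of elements of $\mathrm{Dom}\,v\cup(\{z\}\cap\mathbb N)$. Let $C$ be the c.e. set of $n$ such that $\bar n\in\mathrm{Dom}\,v$ or the $\pi$-path of $h(n)$ meets $D$. We shall see that, outside $C$, $h$ shows $\pi$ to be bad.

*$C\cap K$ is finite.* Let $n\in K$ with $\bar n\notin\mathrm{Dom}\,v$. Since $\bar n$ is a terminal outside $\mathrm{Dom}\,v$, $\mathrm{val}_p(\bar n)$ is undefined, so $h(n)\sim_p\bar n$ means that the path of $h(n)$ ends in $\bar n$. If this path also meets $D$, then $\bar n$ is the end of the path of one of the finitely many elements of $\mathrm{Dom}\,v\cup(\{z\}\cap\mathbb N)$. So there are finitely many such $n$, and finitely many with $\bar n\in\mathrm{Dom}\,v$.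

*Let $n\notin C$.* If $n\in K$, the path of $h(n)$ ends in $\bar n$, as just seen. Let $n\notin K$, so $h(n)\sim_pz$. If $\mathrm{val}_p(z)$ were undefined, then $z\in\mathbb N$ and the paths of $h(n)$ and $z$ would meet, so $n\in C$, a contradiction. So $\mathrm{val}_p(h(n))$ is defined. The path of $h(n)$ does not meet $D$, which contains the $\pi$-paths of all elements of $\mathrm{Dom}\,v$; so the value is defined because the path dies, and it dies at a column of $\mathrm{dom}\,\pi$.

By Lemma 10 with $F=\emptyset$ and $r=\mathrm{id}$, $\pi$ is bad, a contradiction. $\square$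

**Step 7: Good systems leave room for (R3).** A map $h:\mathbb N\to\{0,1\}\times\mathbb N$ represents a possible reduction to $\gamma\oplus\gamma f_0$: read $(0,w)$ as $2w$ and $(1,m)$ as $2m+1$.

**Lemma 12.** Let $p=(\pi,E,v)$ be a condition with $\pi$ good, $h:\mathbb N\to\{0,1\}\times\mathbb N$ total computable. There is $x$ such that $h(x)=(0,w)$ and $t(x)\not\sim_pw$, or $h(x)=(1,m)$ and $t(x)\not\sim_pf_0(m)$.

*Proof.* Suppose not. Let $P_i$ be the computable set of $x$ for which $h(x)$ has first coordinate $i$. Since $P_1=\mathbb N\setminus P_0$, one of two cases holds.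

*Case $\overline M\subseteq^*P_0$.* By Lemma 9 we can find effectively, for each $n$, some $x_n\in M\cap P_0$ with $k(x_n)=n$. Let $h(x_n)=(0,w_n)$. Then $w_n\sim_pt(x_n)=f_0(n)$ for all $n$. So $w_n\sim_p\bar n$ for $n\in K$ and $w_n\sim_p\bot$ for $n\notin K$. This contradicts Lemma 11 for the function $n\mapsto w_n$ and $z=\bot$.

*Case $\overline M\subseteq^*P_1$.* Write $h(x)=(1,m_x)$ for $x\in P_1$. Choose $n\in K$ with $\bar n\notin\mathrm{Dom}\,v$. Then $\mathrm{val}_p(\bar n)$ is undefined, so $\bar n\not\sim_p\bot$ and $\bar n\not\sim_p\bar m$ for $m\neq n$. For $x\in\overline M\cap P_1$ we have $\bot=t(x)\sim_pf_0(m_x)$, so $m_x\ne n$. Hence $P'=\{x\in P_1:m_x\neq n\}$ is computable with $\overline M\subseteq^*P'$. By Lemma 9 there is $x\in M\cap P'$ with $k(x)=n$. Then $\bar n=f_0(n)=t(x)\sim_pf_0(m_x)\in\{\bot,\overline{m_x}\}$ with $m_x\ne n$, a contradiction. $\square$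

## 8. Splitting a function that cannot be absorbed

**Step 8: Good systems leave room for (R4).** Suppose $f$ cannot be absorbed at $c$, because $\pi\cup\{(c,f)\}$ is bad with witness $(F,s,r,h)$. The paths of the $h(n)$ must use column $c$. Divide the indices $n$ into two halves with $e_0$ and $e_1$, and let $\rho$ enumerate the arguments $y$ of $f$ that the first half uses. If $\gamma f\rho$ were reducible to $\gamma$, the reduction could be put in column $c$ in place of $f$, and the first half would show the current system to be bad. If $\gamma f$ were reducible to $\gamma\oplus\gamma f\rho$, we would look at the second half: its paths lead to terminals that the first half never reaches, so the part $\gamma f\rho$ is of no use for it, and the second half would show badness. For $f=f_0$ with the witness $F=\emptyset$, $r=\mathrm{id}$, $h(n)=\langle c,n\rangle$ the range of $\rho$ is $e_0(\mathbb N)$.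

**Lemma 13 (main lemma).** Let $p=(\pi,E,v)$ be a condition, $\pi$ good, $f\in\mathcal P$, $c\notin\mathrm{dom}\,\pi\cup E$, and let $\pi\cup\{(c,f)\}$ be bad with witness $(F,s,r,h)$. Put $p^*=(\pi,E\cup F\cup\{c\},v)\le p$. There is a total computable $\rho$ such that for every condition $p'=(\pi',E',v')\le p^*$ with $\pi'$ good:

* (i) for every total computable $q$ there is $i$ with $f(\rho(i))\not\sim_{p'}q(i)$;
* (ii) for every total computable $q:\mathbb N\to\{0,1\}\times\mathbb N$ there is $y$ such that $q(y)=(0,w)$ and $f(y)\not\sim_{p'}w$, or $q(y)=(1,i)$ and $f(y)\not\sim_{p'}f(\rho(i))$.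

*Proof.* Since $F\cap(\mathrm{dom}\,\pi\cup\{0,c\})=\emptyset$, $p^*$ is a condition. Its role is to keep the columns in $F\cup\{c\}$ unreserved forever.

**Step 8a: Definition of $\rho$.** Let $\sigma^*=\pi\cup s\cup\{(c,f)\}$. By the choice of witness, for $n\in K$ the $\sigma^*$-path of $h(n)$ ends in $\overline{r(n)}$, and for $n\notin K$ it dies at a column in $\mathrm{dom}\,\pi\cup\{c\}$. Let $R_0$ be the c.e. set of $y$ such that $\langle c,y\rangle$ is on the $\sigma^*$-path of $h(e_0(n))$ for some $n$. Then $R_0\ne\emptyset$. Otherwise the $\sigma^*$-paths of all $h(e_0(n))$ avoid column $c$, so they coincide with the $(\pi\cup s)$-paths. For $n\in K$ they end in $\overline{re_0(n)}$. For $n\notin K$ they die, and not at column $c$, so they die in $\mathrm{dom}\,\pi$. Thus $(F,s,re_0,he_0)$ would witness that $\pi$ is bad. Let $\rho$ be total computable with range $R_0$.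

**Step 8b: The paths of $h(n)$ survive in later conditions.** Let $p'$ be as stated. Since $F\cup\{c,0\}\subseteq E'$, we have $\mathrm{dom}\,\pi'\cap(F\cup\{c,0\})=\emptyset$. Put
$$\tau=\pi'\cup s\cup\{(c,f)\}\supseteq\sigma^* .$$
The $\tau$-path of each $h(n)$ equals its $\sigma^*$-path, since the latter ends in column $0$ or dies. In particular it is finite. Let $D$ be the c.e. set of elements on $\tau$-paths of elements of $\mathrm{Dom}\,v'$, and $D'$ the c.e. set of elements on $\pi'$-paths of elements of $\mathrm{Dom}\,v'$. Then $\mathrm{Dom}\,v'\subseteq D'\subseteq D$. Let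
$$C_1=\{m:\text{the }\tau\text{-path of }h(m)\text{ meets }D\},$$
a c.e. set. If $m\in K\cap C_1$, the $\tau$-path of some $w\in\mathrm{Dom}\,v'$ ends in $\overline{r(m)}$. As $r$ is injective and $\mathrm{Dom}\,v'$ is finite, $C_1\cap K$ is finite.

**Step 8c: Replacing $f$ by $g$ in column $c$.** This is the heart of the proof. Paths that use $f$ in column $c$ should still go to the right place if we use a function $g$ with $f(y)\sim_{p'}g(y)$ instead.

**Claim A.** Let $g\in\mathcal P$, $\sigma'=\pi'\cup s\cup\{(c,g)\}$, $m\notin C_1$, and suppose that for every $\langle c,y\rangle$ on the $\tau$-path of $h(m)$ we have $g(y)\downarrow$ and $f(y)\sim_{p'}g(y)$. Then for every $u$ on the $\tau$-path of $h(m)$: if $m\in K$, the $\sigma'$-path of $u$ ends in $\overline{r(m)}$; if $m\notin K$, the $\sigma'$-path of $u$ dies at a column in $\mathrm{dom}\,\pi'$ or meets $D'$.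

*Proof of Claim A.* We use induction on the number of elements of column $c$ on the $\tau$-path of $u$, which is finite.

*No such elements.* Then the $\sigma'$-path and the $\tau$-path of $u$ coincide. For $m\in K$ this path ends in $\overline{r(m)}$. For $m\notin K$ it dies where the $\tau$-path of $h(m)$ dies, at a column in $\mathrm{dom}\,\pi\cup\{c\}$; the column is not $c$, so it is in $\mathrm{dom}\,\pi\subseteq\mathrm{dom}\,\pi'$.

*Otherwise* let $\langle c,y\rangle$ be the first such element. The $\sigma'$-path of $u$ agrees with the $\tau$-path up to $\langle c,y\rangle$ and continues with $g(y)$ and then the whole $\pi'$-path of $g(y)$, since $\pi'\subseteq\sigma'$.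

Suppose first that $f(y)=\bot$, or that $f(y)\in\mathbb N$ and its $\pi'$-path dies. Then the $\tau$-path of $h(m)$ dies, so $m\notin K$. Also $\mathrm{val}_{p'}(f(y))=a$ is defined, hence so is $\mathrm{val}_{p'}(g(y))$, as $f(y)\sim_{p'}g(y)$. By the definition of values, the $\pi'$-path of $g(y)$ dies, at a column of $\mathrm{dom}\,\pi'$, or it meets $D'$. In the first case the $\sigma'$-path of $u$ dies at that column, and in the second it meets $D'$. This is the assertion.

Now suppose that $u'=f(y)\in\mathbb N$ and its $\pi'$-path does not die. The element $u'$ is on the $\tau$-path of $h(m)$. The $\pi'$-path of $u'$ is an initial segment of its finite $\tau$-path, so it is finite and ends in a $\pi'$-terminal $w$, which is also on the $\tau$-path of $h(m)$. As $m\notin C_1$, $w\notin D$, so $w\notin\mathrm{Dom}\,v'$ and $\mathrm{val}_{p'}(u')$ is undefined. From $u'\sim_{p'}g(y)$ it follows that the $\pi'$-path of $g(y)$ ends in $w$. So the $\sigma'$-path of $u$ passes through $w$, and from there it is the $\sigma'$-path of $w$. The $\tau$-path of $w$ is a tail of the $\tau$-path of $u$ lying after $\langle c,y\rangle$, so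 it has fewer elements of column $c$. The induction hypothesis for $w$ gives the assertion for $u$. $\square_A$

**Step 8d: The exceptional case in Claim A is rare on $K$.** For $g,\sigma'$ as in Claim A let $C_2=\{m:\text{the }\sigma'\text{-path of }h(m)\text{ meets }D'\}$, a c.e. set.

**Claim B.** Only finitely many $m\in K\cap C_2$ satisfy the hypothesis of Claim A (including $m\notin C_1$).

*Proof of Claim B.* For such $m$ the $\sigma'$-path of $h(m)$ ends in $\overline{r(m)}$, by Claim A with $u=h(m)$, and it contains an element $u$ of the $\pi'$-path of some $w\in\mathrm{Dom}\,v'$. If $w$ had an infinite $\pi'$-path, the $\sigma'$-path of $u$ would be infinite, a contradiction. So $w$ has column in $E'$, is a $\pi'$-terminal, $u=w$, and the $\sigma'$-path of $w$ ends in $\overline{r(m)}$. As $r$ is injective, there is at most one such $m$ for each $w$. $\square_B$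

**Step 8e: Proof of (i), with the first half.** Suppose $f(\rho(i))\sim_{p'}q(i)$ for all $i$. Let $g(y)=q(\min\{i:\rho(i)=y\})$. This is a p.c. function with domain $R_0$, and $f(y)\sim_{p'}g(y)$ for $y\in R_0$. If $\langle c,y\rangle$ is on the $\tau$-path of $h(e_0(n))$, which is its $\sigma^*$-path, then $y\in R_0$. So all $m=e_0(n)\notin C_1$ satisfy the hypothesis of Claim A.

Let $C=\{n:e_0(n)\in C_1\cup C_2\}$, a c.e. set. If $n\in C\cap K$, then $e_0(n)$ is in the finite set $C_1\cap K$ or is one of the finitely many $m$ of Claim B; as $e_0$ is injective, $C\cap K$ is finite. For $n\notin C$, Claim A with $m=e_0(n)$, $u=h(m)$ gives: if $n\in K$, the $\sigma'$-path of $he_0(n)$ ends in $\overline{re_0(n)}$; if $n\notin K$, it dies at a column in $\mathrm{dom}\,\pi'$, because it does not meet $D'$. Now $F\cup\{c\}$ is disjoint from $\mathrm{dom}\,\pi'\cup\{0\}$. By Lemma 10 for $\pi'$, with $F\cup\{c\}$, $s\cup\{(c,g)\}$, $re_0$, $he_0$, the system $\pi'$ is bad, a contradiction.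

**Step 8f: Proof of (ii), with the second half.** Suppose $q$ is such that $f(y)\sim_{p'}w$ whenever $q(y)=(0,w)$, and $f(y)\sim_{p'}f(\rho(i))$ whenever $q(y)=(1,i)$. Let $g(y)=w$ if $q(y)=(0,w)$, and $g(y)=0$ otherwise; $g$ is total computable. Let $C_3$ be the c.e. set of $m$ such that the $\tau$-path of $h(m)$ contains some $\langle c,y\rangle$ with $q(y)$ of the form $(1,i)$. For these $m$ the function $g$ may be wrong, so we must show that they matter little.

*$K\cap\mathrm{ran}(e_1)\cap C_3\subseteq C_1$.* Let $m\in K\cap\mathrm{ran}(e_1)\cap C_3$ and suppose $m\notin C_1$. Take $\langle c,y\rangle$ and $q(y)=(1,i)$ as in the definition of $C_3$. Since $m\in K$, the $\tau$-path of $h(m)$ is finite and does not die. So $f(y)\in\mathbb N$, and its $\pi'$-path ends in a $\pi'$-terminal $w$ on the $\tau$-path of $h(m)$, with $w\notin\mathrm{Dom}\,v'$ as $m\notin C_1$. So $\mathrm{val}_{p'}(f(y))$ is undefined. From $f(y)\sim_{p'}f(\rho(i))$ we get that $f(\rho(i))\in\mathbb N$ and that its $\pi'$-path ends in $w$ too. Since $\rho(i)\in R_0$, $\langle c,\rho(i)\rangle$ is on the $\tau$-path of $h(m')$ for some $m'\in\mathrm{ran}(e_0)$.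 That path passes through $f(\rho(i))$ and $w$, so from $w$ on it coincides with the $\tau$-path of $h(m)$ and ends in $\overline{r(m)}$. As it does not die, $m'\in K$, and it ends in $\overline{r(m')}$. Hence $r(m')=r(m)$, so $m'=m$, contradicting the disjointness of the ranges of $e_0$ and $e_1$.

So $K\cap\mathrm{ran}(e_1)\cap C_3$ is finite. Every $m=e_1(n)\notin C_1\cup C_3$ satisfies the hypothesis of Claim A: for each $\langle c,y\rangle$ on the $\tau$-path of $h(m)$ we have $q(y)=(0,w)$ for some $w$, and $g(y)=w\sim_{p'}f(y)$. Let $C=\{n:e_1(n)\in C_1\cup C_2\cup C_3\}$, a c.e. set. If $n\in C\cap K$, then $e_1(n)\in K$ is in $C_1$, or in $C_3$, or in $C_2\setminus(C_1\cup C_3)$. Each of these leaves finitely many possibilities, the last by Claim B. So $C\cap K$ is finite. For $n\notin C$, Claim A with $m=e_1(n)$, $u=h(m)$ gives: if $n\in K$, the $\sigma'$-path of $he_1(n)$ ends in $\overline{re_1(n)}$; if $n\notin K$, it dies at a column in $\mathrm{dom}\,\pi'$. By Lemma 10 for $\pi'$, with $F\cup\{c\}$, $s\cup\{(c,g)\}$, $re_1$, $he_1$, the system $\pi'$ is bad, a contradiction. $\square$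

## 9. The construction of $\gamma$ and the proof of Theorem 3

**Step 9: A decreasing sequence of conditions.** We build $p_0\ge p_1\ge\cdots$, $p_j=(\pi_j,E_j,v_j)$, with all $\pi_j$ good, starting with $p_0=(\emptyset,\{0\},\emptyset)$. There are countably many requirements, listed below. Fix a list of all of them in order type $\omega$ in which every $Q^1_{f,q}$ and $Q^2_{f,q}$ comes after $\mathrm{Kill}_f$ (in any list, move $\mathrm{Kill}_f$ forward to just before the first such entry, if necessary). Treat the $j$-th requirement in passing from $p_j$ to $p_{j+1}$. No effectivity is needed. Let $p=(\pi,E,v)$ be the current condition.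

* **$S_b$ ($b\in\mathcal A$).** Pick $\bar m\notin\mathrm{Dom}\,v$ and add $v(\bar m)=b$. (Allowed, as $0\in E$.)
* **$N_{z,h}$ ($z\in\mathbb N\cup\{\bot\}$, $h$ total computable).** By Lemmas 11 and 7, extend $p$ (same $\pi$) so that for some $n$ the values of $h(n)$ and $\bar n$ (if $n\in K$), respectively of $h(n)$ and $z$ (if $n\notin K$), are defined and different.
* **$J_h$ ($h$ total computable).** Choose $n\notin K$ with $\bar n\notin\mathrm{Dom}\,v$. Then $\mathrm{val}_p(\bar n)$ is undefined, and $f_0(h(\bar n))$ is $\bot$ or some $\bar m$ with $m\in K$, so $m\ne n$. Hence $\bar n\not\sim_pf_0(h(\bar n))$. By Lemma 7, make the values of $\bar n$ and $f_0(h(\bar n))$ defined and different (same $\pi$).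
* **$B_h$ ($h$ as in Lemma 12).** By Lemmas 12 and 7, extend $p$ (same $\pi$) so that for some $x$ the values of $t(x)$ and $w$ (if $h(x)=(0,w)$), respectively of $t(x)$ and $f_0(m)$ (if $h(x)=(1,m)$), are defined and different.
* **$\mathrm{Kill}_f$ ($f\in\mathcal P$).** If there is $c\notin\mathrm{dom}\,\pi\cup E$ with $\pi\cup\{(c,f)\}$ good, pass to $(\pi\cup\{(c,f)\},E,v)$ and say that $f$ is *killed* at $c$. This is a condition: $c\neq0$ as $0\in E$, elements with column in $E$ stay terminal, and infinite paths do not change. Otherwise pick any $c\notin\mathrm{dom}\,\pi\cup E$; then $\pi\cup\{(c,f)\}$ is bad. Pass to $p^*$ of Lemma 13 (same $\pi$), let $\rho_f$ be the corresponding $\rho$, and say that $f$ is *unkilled*.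
* **$Q^1_{f,q}$ ($q$ as in Lemma 13(i)) and $Q^2_{f,q}$ ($q$ as in Lemma 13(ii)).** If $f$ was killed, do nothing. If $f$ is unkilled, the current $p$ extends the $p^*$ chosen for $f$, and $\pi$ is good. By Lemmas 13 and 7 and without changing $\pi$: for $Q^1_{f,q}$, make the values of $f(\rho_f(i))$ and $q(i)$ defined and different for some $i$; for $Q^2_{f,q}$, make, for some $y$, the values of $f(y)$ and $w$ (if $q(y)=(0,w)$), or of $f(y)$ and $f(\rho_f(i))$ (if $q(y)=(1,i)$), defined and different.

Only killing changes $\pi$, and it keeps $\pi$ good. So every $\pi_j$ is good.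

**Step 10: Reading off $\gamma$.** Let $\sigma=\bigcup_j\pi_j$. For $u\in\mathbb N\cup\{\bot\}$ let $\gamma(u)=\mathrm{val}_{p_j}(u)$ if this is defined for some $j$, and $\gamma(u)=a$ otherwise. This is well defined because defined values are preserved, and $\gamma(\bot)=a$, in agreement with our convention. By the $S_b$, $\gamma:\mathbb N\to\mathcal A$ is onto. If $\mathrm{val}_{p_j}(u)$ and $\mathrm{val}_{p_j}(u')$ are defined and different for some $j$, then $\gamma(u)\neq\gamma(u')$. Moreover, reserved columns do what they were reserved for:
$$\gamma(\langle d,y\rangle)=\gamma(\sigma(d)(y))\qquad\text{for }d\in\mathrm{dom}\,\sigma. \tag{3}$$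
To see this, let $d\in\mathrm{dom}\,\pi_j$. If $\sigma(d)(y)=\bot$, the $\pi_j$-path of $\langle d,y\rangle$ dies and both values are $a$. Otherwise the $\pi_j$-path of $\sigma(d)(y)$ is a tail of that of $\langle d,y\rangle$, so $\mathrm{val}_{p_j}$ of the two elements is either undefined for both or defined and equal. As this holds for all large $j$, (3) follows.

**Step 11: $\gamma$ has the properties (R1)–(R4).**

*(R1).* Given $z$ and $h$, the requirement $N_{z,h}$ gives $n\in K$ with $\gamma h(n)\neq\gamma(\bar n)$ or $n\notin K$ with $\gamma h(n)\ne\gamma(z)$.

*(R2).* $J_h$ gives $n$ with $\gamma(\bar n)\ne\gamma f_0h(\bar n)$.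

*(R3).* A reduction of $\gamma t$ to $\gamma\oplus\gamma f_0$, with $2w$ read as $(0,w)$ and $2m+1$ as $(1,m)$, is a total computable $h:\mathbb N\to\{0,1\}\times\mathbb N$ such that $\gamma t(x)=\gamma(w)$ if $h(x)=(0,w)$ and $\gamma t(x)=\gamma f_0(m)$ if $h(x)=(1,m)$. The requirement $B_h$ excludes this.

*(R4).* Let $f\in\mathcal P$. If $f$ was killed at $c$, then $\gamma f(y)=\gamma(\langle c,y\rangle)$ by (3), so $\gamma f\le\gamma$. If $f$ is unkilled, put $\rho=\rho_f$. By the requirements $Q^1_{f,q}$ no total computable $q$ satisfies $\gamma f\rho(i)=\gamma q(i)$ for all $i$, so $\gamma f\rho\not\le\gamma$. By the requirements $Q^2_{f,q}$, with $2w$ read as $(0,w)$ and $2i+1$ as $(1,i)$, $\gamma f\not\le\gamma\oplus\gamma f\rho$.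

By Proposition 6, $\gamma$ and $\beta=\gamma\oplus\gamma f_0$ satisfy Theorem 3. So $\gamma\le\beta$ are incomplete numberings of the same family with $\gamma_a\equiv\beta_a$ and $[\gamma,\gamma_a]\not\cong[\beta,\beta_a]$. The conjecture is false for every countable $\mathcal A$ with $|\mathcal A|\ge2$ and every $a\in\mathcal A$, and even for comparable pairs. $\blacksquare$
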